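\title{Computable torsion-free abelian groups whose noncomputable orders have PA degree}


\begin{abstract}
We study the Turing degrees of the orders on a computable torsion-free abelian group. We prove that every such group of infinite rank has a computable copy with a computable order $P$ such that every order other than $P$ and $-P$ has PA degree. In this copy the set of degrees of orders contains $\mathbf 0$ and is not closed upwards. The result is sharp: on every computable torsion-free abelian group of rank at least two, every PA degree is the degree of an order. We also show that every computable torsion-free abelian group of infinite rank has a computable copy all of whose orders have PA degree.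
\end{abstract}

\section{Introduction}

All groups in this paper are abelian. A group is \emph{computable} if its domain is $\omega=\{0,1,2,\dots\}$ and its operation is a computable function. A \emph{computable copy} of $H$ is a computable group isomorphic to $H$; the isomorphism need not be computable. An \emph{order} on a group $G$ is a linear order $\le$ such that $a\le b$ implies $a+c\le b+c$ for all $a,b,c\in G$. Since $a\le b$ holds if and only if $0\le b-a$, an order is determined by its \emph{positive cone} $P=\{g\in G: 0\le g\}$, and we identify the two. Let $\mathbb X(G)$ be the set of orders on $G$. If $G$ is computable, a cone is a subset of $\omega$ and has a Turing degree, and we call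
\[
\deg(\mathbb X(G))=\{\deg(P): P\in\mathbb X(G)\}
\]
the \emph{spectrum} of $G$. The spectrum records how much information is needed to order $G$ and how much information an order can carry. It belongs to the computable group, not to the isomorphism type, and the question of this paper is how far it can be changed by passing to another copy.

Let $G$ be torsion-free. Elements $g_0,\dots,g_n$ are \emph{independent} if $c_0g_0+\dots+c_ng_n=0$ with $c_i\in\mathbb Z$ implies that all $c_i$ are $0$, and an infinite set is independent if all its finite subsets are. A maximal independent set is a \emph{basis}, and its cardinality is the \emph{rank} of $G$. A basis need not generate $G$; it generates a subgroup that contains a nonzero multiple of every element.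

In rank one the spectrum is $\{\mathbf 0\}$. Indeed, fix $g\ne0$. For each $h\neq 0$ a search finds integers $m\ge1$ and $n\ne0$ with $mh=ng$, so the sign of $h$ is computed from the sign of $g$; there are exactly two orders and both are computable. In rank two there is room for coding: for an irrational real $r$, the set $\{(a,b): ar+b\ge 0\}$ is a cone on $\mathbb Z^2$ that is Turing equivalent to the cut of $r$. Three known results describe the general picture.
\begin{itemize}
\item[(K1)] If $G$ is a computable torsion-free group of rank at least two and $B$ is a basis of $G$, then $G$ has orders of every Turing degree $\ge\deg(B)$.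
\item[(K2)] (Dobritsa) Every computable torsion-free group has a computable copy with a computable basis. Hence every such group of rank at least two has a computable copy whose spectrum is closed upwards.
\item[(K3)] Call a computable torsion-free group $H$ of infinite rank \emph{effectively completely decomposable} if there is a uniformly computable sequence of rank one groups $R_i$, $i\in\omega$, such that $H$ equals $\bigoplus_{i\in\omega}R_i$ with the standard computable presentation. Every such $H$ has a computable copy whose spectrum contains $\mathbf 0$ but is not closed upwards.
\end{itemize}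
A finite basis is computable, so by (K1) every computable torsion-free group of finite rank at least two has orders of all degrees. Only infinite rank leaves something to ask, and the following problem is posed in \cite{orders}.

\begin{quote}
\emph{Does every computable torsion-free group of infinite rank have a computable copy whose spectrum contains $\mathbf 0$ but is not closed upwards?}
\end{quote}

One would guess that it does. A computable copy is built by finite approximation, and a finite part of any torsion-free group generates a free group of finite rank; at finite stages every $H$ looks like $\bigoplus_{i\in\omega}\mathbb Z$, to which (K3) applies. The obstacle is that in a general group the basis elements are tied together by relations such as $2w=h_1+h_2$, so they cannot be moved separately. We show that the answer is yes, and we determine how small the spectrum can be made.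

Let $\varphi_e$ be the $e$-th partial computable function, and write $\varphi_e(e)\downarrow$ if $\varphi_e(e)$ is defined. A function $f\colon\omega\to\{0,1\}$ is $\mathrm{DNC}_2$ if $f(e)\ne\varphi_e(e)$ whenever $\varphi_e(e)\downarrow$. A Turing degree is \emph{PA} if it computes a $\mathrm{DNC}_2$ function, and $\mathbf{PA}$ is the set of PA degrees. This set is closed upwards, and $\mathbf 0\notin\mathbf{PA}$, because a computable function $f=\varphi_e$ has $f(e)=\varphi_e(e)$.

\begin{theorem}\label{thm:A}
Every computable torsion-free abelian group $H$ of infinite rank has a computable copy $G$ with a computable order $P_G$ such that every order $P\ne\pm P_G$ on $G$ has PA degree.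
\end{theorem}

\begin{corollary}\label{cor:main}
For the group $G$ of Theorem~\ref{thm:A}, the spectrum $\deg(\mathbb X(G))$ contains $\mathbf 0$ but is not closed upwards.
\end{corollary}

The next two theorems are not needed for Corollary~\ref{cor:main}; they show that Theorem~\ref{thm:A} is sharp.

\begin{theorem}\label{thm:B}
If $G$ is a computable torsion-free abelian group of rank at least two, then $\mathbf{PA}\subseteq\deg(\mathbb X(G))$.
\end{theorem}

\begin{theorem}\label{thm:C}
Every computable torsion-free abelian group $H$ of infinite rank has a computable copy all of whose orders have PA degree.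
\end{theorem}

\begin{corollary}\label{cor:spectra}
Let $H$ be a computable torsion-free abelian group of infinite rank.
\begin{itemize}
\item[(i)] Some computable copy of $H$ has spectrum $\{\mathbf 0\}\cup\mathbf{PA}$ and exactly two computable orders. This is the least spectrum containing $\mathbf 0$ that is possible for a computable torsion-free abelian group of rank at least two.
\item[(ii)] Some computable copy of $H$ has spectrum $\mathbf{PA}$, the least spectrum possible in rank at least two.
\item[(iii)] Some computable copy of $H$ has all degrees in its spectrum.
\end{itemize}
\end{corollary}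

\begin{proof}
Part (i) follows from Theorems~\ref{thm:A} and~\ref{thm:B}: the orders $P_G$ and $-P_G$ are distinct and computable, and all others have PA degree, so they are not computable. Part (ii) follows from Theorems~\ref{thm:B} and~\ref{thm:C}, and part (iii) from (K1) and (K2).
\end{proof}

Theorems~\ref{thm:A} and~\ref{thm:C} come from one construction, run in two versions. Section~\ref{sec:example} shows it by hand in the multiplicative group of positive rationals, and Sections~\ref{sec:levels}--\ref{sec:decode} carry it out. Section~\ref{sec:B} proves Theorem~\ref{thm:B} and depends only on Section~\ref{sec:prelim}.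

\section{Cones and PA degrees}\label{sec:prelim}

Let $G$ be a torsion-free group. A set $P\subseteq G$ is the cone of an order if and only if
\[
P+P\subseteq P,\qquad P\cap -P=\{0\},\qquad P\cup -P=G .
\]
We use two consequences.
\begin{itemize}
\item[(P1)] If $D\ge1$ and $Dg\in P$, then $g\in P$. Otherwise $-g\in P$, so $-Dg\in P$, so $Dg=0$ and $g=0\in P$.
\item[(P2)] If $P\subseteq P'$ are cones, then $P=P'$. For $g\in P'\setminus P$ we would have $-g\in P\subseteq P'$, so $g=0\in P$.
\end{itemize}
In a computable group $-g$ is found by search, so the truth of a given relation $\sum_j m_jg_j=0$ with integers $m_j$ is decidable.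

We write $A\le_T B$ if $A$ is computable with oracle $B$. A \emph{Turing functional} $\Phi$ is an oracle machine. For a finite binary string $\eta$, the notation $\Phi^\eta(e)\downarrow$ means that the computation halts and queries the oracle only below the length of $\eta$; the same computation then works for every set $A$ extending $\eta$. The recursion theorem says that for every total computable $g$ there is an $e$ with $\varphi_e=\varphi_{g(e)}$, so a program may be given access to its own index.

\begin{lemma}\label{lem:nonPA}
There is a noncomputable set whose degree is not PA.
\end{lemma}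

\begin{proof}
We build $A$ as the union of finite binary strings, each extending the previous one; the construction need not be effective. At even steps, add one bit so that $A$ differs from the next computable set. At odd steps, let $\xi$ be the current string and $\Phi$ the next Turing functional. By the recursion theorem there is an $e$ such that $\varphi_e$, on every input, searches for a string $\eta\supseteq\xi$ with $\Phi^\eta(e)\downarrow\in\{0,1\}$ and outputs $\Phi^\eta(e)$ for the first one found. If such a string exists, extend $\xi$ to the first one found; then $\Phi^A(e)=\varphi_e(e)$. If none exists, keep $\xi$; then $\Phi^A(e)$ does not converge to a value in $\{0,1\}$. In both cases $\Phi^A$ is not $\mathrm{DNC}_2$.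
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:A}]
We have $\mathbf 0\in\deg(\mathbb X(G))\subseteq\{\mathbf 0\}\cup\mathbf{PA}$. The degree given by Lemma~\ref{lem:nonPA} lies above $\mathbf 0$ and outside $\{\mathbf 0\}\cup\mathbf{PA}$.
\end{proof}

\begin{remark}
Every basis $B$ of the group $G$ of Theorem~\ref{thm:A} has PA degree. By (K1) all degrees $\ge\deg(B)$ are in the spectrum; Corollary~\ref{cor:main} excludes $\deg(B)=\mathbf 0$, so $\deg(B)$ is a nonzero member of $\{\mathbf 0\}\cup\mathbf{PA}$. The construction must therefore make independence hard to recognize while keeping one order computable.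
\end{remark}

A \emph{$\Pi^0_1$ statement} has the form $\forall n\,R(n)$ with $R$ decidable, and a \emph{refutation} of it is an $n$ for which $R(n)$ fails. The disjunction of $\forall n\,R(n)$ and $\forall m\,R'(m)$ is the $\Pi^0_1$ statement $\forall n\forall m\,(R(n)\vee R'(m))$. Independence of finitely many elements of a computable group is a $\Pi^0_1$ statement: it can be refuted at a finite stage, but a search never confirms it. The next lemma says what a $\mathrm{DNC}_2$ function is good for, and it explains why PA degrees bound the spectrum from below in Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:choice}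
Let $f$ be $\mathrm{DNC}_2$. Given two, or four, $\Pi^0_1$ statements of which at least one is true, $f$ uniformly computes a true one.
\end{lemma}

\begin{proof}
Given $\Psi_0,\Psi_1$, compute an index $e$ of the program that, on any input, searches for refutations of both statements and outputs $i$ if it first finds one of $\Psi_i$. We claim that $\Psi_{f(e)}$ is true. If $\Psi_i$ is false, then $\Psi_{1-i}$ is true, so $\varphi_e(e)=i$ and $f(e)=1-i$. If neither is false, there is nothing to prove. Given four statements, first choose between $\Psi_0\vee\Psi_1$ and $\Psi_2\vee\Psi_3$, and then within the chosen pair.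
\end{proof}

\section{The idea in the positive rationals}\label{sec:example}

Let $H$ be the group $(\mathbb Q_{>0},\cdot)$, which is free on the primes, with its usual order. We build a copy $G$ by naming its elements one at a time. At each stage finitely many elements are named, and each has a provisional value in $H$. Since $G$ is to be computable, sums that have been declared cannot be retracted and distinct elements cannot be identified. We may, however, revise the values by applying a homomorphism that is injective on the values named so far. If the order pulled back from $H$ is to be computable, the homomorphism must also preserve the order of these values.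

\subsection*{Forcing a sign in every order}
Fix $e$. Name $b$ with value $2$ and two \emph{witnesses} $c_+,c_-$ with values $3$ and $5$. An order $P$ on $G$ produces a bit as follows: it reads the sign $\sigma$ of $b$, and outputs $1$ if $c_\sigma\in P$ and $0$ otherwise. Suppose that at some stage we see $\varphi_e(e)=0$. We apply the homomorphism $2\mapsto2$, $3\mapsto2^{m}$, $5\mapsto2^{-m'}$ with $m,m'\ge1$. In $G$, written additively, this declares $c_+=mb$ and $c_-=-m'b$. If $b\in P$ then $c_+\in P$, and if $-b\in P$ then $c_-\in P$, so every order outputs $1\neq\varphi_e(e)$. If $\varphi_e(e)=1$, we reverse the signs of the exponents and every order outputs $0$. The exponents are chosen to keep named elements apart: if the named values are $1,\dots,6$, then $m=2$ would identify $3$ with $4$, while $m=3$, $m'=1$ gives the distinct values $1,2,8,4,\tfrac12,16$. Doing this for all $e$, with fresh witnesses each time, is the mechanism of Theorem~\ref{thm:C}. We say that the witnesses have been \emph{collapsed}.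

\subsection*{Sparing one order}
The collapse above does not respect the usual order, and it cannot, since a computable order computes no $\mathrm{DNC}_2$ function. We need a collapse that affects only the orders $P$ other than the usual one and its reverse. Such a $P$ contains an element $x>1$ and an element $y<1$, for instance $x=2$ and $y=\tfrac13$. Then $P$ contains all products $2^a3^{-a'}$ with $a,a'\ge0$, and these are dense in the positive reals. Take one witness $c$ with value $5$. To put $c$ into $P$, send $5$ to $2^7 3^{-3}=\tfrac{128}{27}$. To put the inverse of $c$ into $P$, send $5$ to $(2^43^{-4})^{-1}=\tfrac{81}{16}$. Both numbers lie between $4$ and $6$, so the usual order of the values $\tfrac13,1,2,3,4,5,6$ is preserved. If more values have been named, a closer approximation of $5$ is used. Thus the sign of $c$ is forced in all orders containing $x$ and $y$, and the usual order does not notice. For Theorem~\ref{thm:A} we provide witnesses for every pair $x,y$ and every $e$; a given $P$ uses its own pair as a finite amount of advice.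

\subsection*{What a general group adds}
Now let $H$ be arbitrary with basis $h_0,h_1,\dots$, written additively. Three new points arise.

First, a witness cannot always be sent to the elements we would like. Let $H$ be generated by independent elements $h_i$ and by $w$ with $2w=h_1+h_2$, and let $h_2$ be a witness. A homomorphism $\theta$ into $\mathbb Zh_0+\mathbb Zh_1$ that fixes $h_0,h_1$ has $\theta(h_2)=2\theta(w)-h_1$, and the coefficient of $h_1$ in this element is odd. So $\theta(h_2)$ is never a multiple of $h_0$, and its sign depends on that of $h_1$. The remedy is to let $P$ read the signs of a whole spanning set $z_0,\dots,z_N$ of the part that stays fixed, and to have one witness for each of the $2^{N+1}$ sign vectors $\sigma$. Adding a large multiple of $\sum_i\sigma_iz_i$ then absorbs the unwanted term.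

Second, witnesses may be tied to each other. If $2w=h_2+h_3$ and both $h_2$ and $h_3$ are witnesses, then $\theta(h_2)+\theta(h_3)$ must be divisible by $2$. We send the witnesses to multiples of a suitable integer $d$.

Third, a collapse lowers the rank of the part built so far. If the elements above the witnesses kept their values, the freed basis elements would be assigned later to new elements, and the spanning sets fixed in advance for other indices $e$ would no longer span. So the elements above the witnesses are shifted down to fill the gap.

\section{Levels and an Archimedean order}\label{sec:levels}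

Until the end of Section~\ref{sec:decode}, $H$ is a computable torsion-free group of infinite rank. By (K2) we may assume that $H$ has a computable basis, listed computably and without repetition as $h_0,h_1,\dots$.

Given $h\in H$, a search finds $D\ge1$ and integers $n_i$, almost all zero, with $Dh=\sum_in_ih_i$; they exist because the basis is a maximal independent set. The rationals $c_i(h)=n_i/D$ do not depend on the choice, by independence. They are the \emph{coordinates} of $h$. The coordinate map is a computable homomorphism $H\to\bigoplus_{i\in\omega}\mathbb Q$, injective since $H$ is torsion-free. We regard $H$ as a subgroup of this vector space and form rational combinations there. The \emph{level} $\operatorname{lev}(h)$ of $h\ne0$ is the largest $i$ with $c_i(h)\ne0$, and $\operatorname{lev}(0)=-1$. Let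
\[
H_K=\{h\in H:\operatorname{lev}(h)\le K\}\qquad(K\ge-1).
\]
These subgroups increase with $K$, and their union is $H$. Nonzero elements with distinct levels are independent, and a nontrivial rational combination of them has the largest level that occurs with a nonzero coefficient. In particular, elements of levels $0,1,\dots,k$ form a basis of $\mathbb Qh_0+\dots+\mathbb Qh_k$, so every element of $H_k$ is a rational combination of them.

To define a homomorphism on a finitely generated subgroup we need free generators, and they should be adapted to the levels.

\begin{lemma}\label{lem:split}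
Let $F\subseteq H$ be the subgroup generated by a given finite set, and let $T$ be the set of levels of the nonzero elements of $F$. One can compute $T$ and elements $w_K\in F$ of level $K$, for $K\in T$, such that
\[
F\cap H_J=\bigoplus_{K\in T,\ K\le J}\mathbb Zw_K\qquad\text{for every }J .
\]
\end{lemma}

\begin{proof}
This is integer row reduction with respect to the last nonzero coordinate. Discard $0$ from the generators, and let $K$ be the largest level of a generator. Let $Q\ge1$ be a common denominator of the $K$-th coordinates. If two generators $g,g'$ have level $K$ and $|c_K(g)|\ge|c_K(g')|$, replace $g$ by the element $g\pm g'$ whose $K$-th coordinate has absolute value $|c_K(g)|-|c_K(g')|$. This does not change the generated subgroup, and it lowers the natural number $Q\sum_g|c_K(g)|$. So the process ends with a single generator $w_K$ of level $K$. Set it aside and repeat with the remaining generators, which have smaller levels. We obtain nonzero generators of $F$ with distinct levels. They are independent, and the level of $\sum_Kn_Kw_K\neq0$ is the largest $K$ with $n_K\ne0$. This identifies the set of their levels with $T$ and gives the displayed formula.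
\end{proof}

The order of Theorem~\ref{thm:A} is pulled back from an embedding of $H$ into $\mathbb R$, so that preserving finitely many strict inequalities becomes a matter of approximation. Let $p_i$ be the $i$-th prime, and define the $\mathbb Q$-linear map $\nu\colon\bigoplus_i\mathbb Q\to\mathbb R$ by $\nu(h_i)=\log p_i$. If $Dh=\sum_in_ih_i$, then $D\nu(h)=\log\prod_ip_i^{n_i}$. By unique factorization $\nu$ is injective, and $\nu(h)>0$ is equivalent to the decidable condition $\prod_ip_i^{n_i}>1$. Hence
\[
h\le_Hh'\iff\nu(h)\le\nu(h')
\]
defines a computable order on $H$. For $H=\bigoplus_i\mathbb Z$ this is the usual order on $\mathbb Q_{>0}$ from Section~\ref{sec:example}.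

\begin{lemma}\label{lem:dense}
Let $x,y\in H$ be independent with $\nu(x)>0>\nu(y)$. Then $\{\nu(ax+a'y):a,a'\in\mathbb N\}$ is dense in $\mathbb R$.
\end{lemma}

\begin{proof}
Put $X=\nu(x)$ and $Y=-\nu(y)$. The ratio $X/Y$ is irrational: $mX=nY$ gives $\nu(mx+ny)=0$, so $mx+ny=0$ and $m=n=0$. Hence the multiples $aX$ with $a\ge a_0$ are dense in the circle $\mathbb R/Y\mathbb Z$, for every $a_0$. Given $t\in\mathbb R$ and $\varepsilon>0$, choose $a_0\in\mathbb N$ with $a_0X\ge t+\varepsilon$, and then $a\ge a_0$ and $a'\in\mathbb Z$ with $|aX-a'Y-t|<\varepsilon$. Then $a'Y>aX-t-\varepsilon\ge0$, so $a'\in\mathbb N$.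
\end{proof}

Both hypotheses are needed: without opposite signs the values lie in a half-line, and for dependent $x,y$ they lie in a cyclic subgroup of $\mathbb R$.

\section{Collapsing a block of witnesses}\label{sec:collapse}

The following proposition is the algebraic core of the construction. The set $E$ consists of the values named so far, the $z_i$ are the elements whose signs are read, and the $g_\sigma$ are the witnesses.

\begin{proposition}\label{prop:collapse}
Let $k,N\ge0$, let $\Sigma=\{\pm1\}^{\{0,\dots,N\}}$ and $\ell=|\Sigma|=2^{N+1}$, and let $\tau\in\{\pm1\}$. Let $E\subseteq H$ be finite and let $F$ be the subgroup generated by $E$. Suppose that $z_0,\dots,z_N\in E\cap H_k$, that $z_0\ne0$, that every element of $H_k$ is a rational combination of the $z_i$, and that $g_\sigma\in E$, for $\sigma\in\Sigma$, are elements with levels $k+1,\dots,k+\ell$, each level occurring once.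
\begin{itemize}
\item[(a)] One can effectively find a homomorphism $\theta\colon F\to H$ such that
\begin{itemize}
\item[(C1)] $\theta$ is the identity on $F\cap H_k$, it maps $F\cap H_{k+\ell}$ into $H_k$, and $\operatorname{lev}\theta(g)=\operatorname{lev}(g)-\ell$ for all $g\in F$ with $\operatorname{lev}(g)>k+\ell$;
\item[(C2)] $\theta$ is injective on $E$;
\item[(C3)] for each $\sigma\in\Sigma$ there are integers $D\ge1$ and $m_i\ge0$ with $D\tau\theta(g_\sigma)=\sum_{i\le N}m_i\sigma_iz_i$.
\end{itemize}
\item[(b)] Given also independent $x,y\in H_k$ with $\nu(x)>0>\nu(y)$, one can effectively find a homomorphism $\theta\colon F\to H$ that satisfies \emph{(C1)} and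
\begin{itemize}
\item[(C2$'$)] $g<_Hg'$ implies $\theta(g)<_H\theta(g')$ for $g,g'\in E$;
\item[(C3$'$)] for each $\sigma\in\Sigma$ there are integers $D\ge1$ and $m_i,a,a'\ge0$ with $D\tau\theta(g_\sigma)=\sum_{i\le N}m_i\sigma_iz_i+ax+a'y$.
\end{itemize}
\end{itemize}
\end{proposition}

Condition (C1) implies $\operatorname{lev}\theta(g)\le\operatorname{lev}(g)$ for all $g\in F$, and (C2$'$) implies (C2).

\begin{proof}
We first describe a family of homomorphisms that satisfy (C1), with free parameters in $H_k$. Part of the freedom is spent on the signs and the rest on (C2) or (C2$'$).

\emph{Step 1: decomposition.} Take $T$ and $w_K$ from Lemma~\ref{lem:split}. The levels $k+1,\dots,k+\ell$ lie in $T$, since the $g_\sigma$ lie in $F$. Let $V=\mathbb Zw_{k+1}\oplus\dots\oplus\mathbb Zw_{k+\ell}$ and $T^+=\{K\in T:K>k+\ell\}$. Then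
\[
F=(F\cap H_k)\oplus V\oplus\bigoplus_{K\in T^+}\mathbb Zw_K,\qquad F\cap H_{k+\ell}=(F\cap H_k)\oplus V .
\]
Write $g_\sigma=u_\sigma+v_\sigma$ with $u_\sigma\in F\cap H_k$ and $v_\sigma\in V$. Then $v_\sigma$ has the same level as $g_\sigma$. So the $\ell$ elements $v_\sigma$ are independent and form a basis of the $\ell$-dimensional rational span of $V$. Express $w_{k+1},\dots,w_{k+\ell}$ as rational combinations of the $v_\sigma$, and let $d\ge1$ be a common denominator of the coefficients. Then $dV\subseteq\bigoplus_\sigma\mathbb Zv_\sigma$.

\emph{Step 2: the family.} Let $t_\sigma\in H_k$ for $\sigma\in\Sigma$ and $\tilde r_K\in H_k$ for $K\in T^+$ be arbitrary. Define $\theta$ on the three summands: $\theta$ is the identity on $F\cap H_k$; for $v\in V$ write $dv=\sum_\sigma n_\sigma v_\sigma$ with integers $n_\sigma$, which are unique and additive in $v$, and put $\theta(v)=\sum_\sigma n_\sigma t_\sigma$; and put $\theta(w_K)=h_{K-\ell}+\tilde r_K$ for $K\in T^+$. This is a homomorphism $F\to H$, and $\theta(v_\sigma)=dt_\sigma$.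

The first two parts of (C1) hold by definition. For $J\in T^+$ we have $J-\ell>k$, so $\theta(w_J)$ has level exactly $J-\ell$. Let $g\in F$ have level $K>k+\ell$. Then $g=g_0+\sum_{J\in T^+,\,J\le K}n_Jw_J$ with $g_0\in F\cap H_{k+\ell}$ and $n_K\ne0$. Here $\theta(g_0)\in H_k$ and the elements $\theta(w_J)$ with $J<K$ have levels below $K-\ell$, while $n_K\theta(w_K)$ has level $K-\ell$. So $\theta(g)$ has level $K-\ell$.

\emph{Step 3: signs.} The component $u_\sigma$ of $g_\sigma$ is fixed by $\theta$ and has to be absorbed. Since $u_\sigma\in H_k$ and $\sigma_i=\pm1$, we can compute rationals $q_{\sigma,i}$ with $u_\sigma=\sum_{i\le N}q_{\sigma,i}\sigma_iz_i$. Let $M$ be a natural number exceeding all $|q_{\sigma,i}|$, and let $D\geq 1$ be a common denominator of all $q_{\sigma,i}$. For parameters $r_\sigma\in H_k$ put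
\[
t_\sigma=\tau\Bigl(M\sum_{i\le N}\sigma_iz_i+r_\sigma\Bigr).
\]
From $\theta(g_\sigma)=u_\sigma+dt_\sigma$ and $\tau^2=1$ we get
\begin{equation}\label{eq:sign}
D\tau\theta(g_\sigma)=\sum_{i\le N}D(dM+\tau q_{\sigma,i})\,\sigma_iz_i+Dd\,r_\sigma ,
\end{equation}
and the numbers $D(dM+\tau q_{\sigma,i})$ are positive integers, because $dM\ge M>|q_{\sigma,i}|$. It remains to choose $r_\sigma$ and $\tilde r_K$.

\emph{Step 4 for (a).} Take $\tilde r_K=0$ and $r_\sigma=a_\sigma\sigma_0z_0$ with $a_\sigma\in\mathbb N$. Then \eqref{eq:sign} gives (C3). For (C2), let $\delta\ne0$ be a difference of two elements of $E$. If $\operatorname{lev}(\delta)>k+\ell$, then $\theta(\delta)$ has level greater than $k$ by (C1), so $\theta(\delta)\ne0$. If $\delta\in H_k$, then $\theta(\delta)=\delta\ne0$. In the remaining case $\delta=u+v$ with $u\in F\cap H_k$ and $0\ne v\in V$. Write $dv=\sum_\sigma n_\sigma v_\sigma$; not all $n_\sigma$ are zero. Then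
\[
\theta(\delta)=\Bigl(u+\tau M\sum_\sigma n_\sigma\sum_{i\le N}\sigma_iz_i\Bigr)+\tau\Bigl(\sum_\sigma n_\sigma\sigma_0a_\sigma\Bigr)z_0 .
\]
The first bracket does not depend on the $a_\sigma$, and $z_0\ne0$. So $\theta(\delta)$ vanishes for at most one value of $\sum_\sigma n_\sigma\sigma_0a_\sigma$, and the bad parameters for $\delta$ are zeros of a nonconstant affine polynomial in $(a_\sigma)_{\sigma\in\Sigma}$. The product of these finitely many polynomials is a nonzero polynomial, so it does not vanish on all of $\mathbb N^\Sigma$. Thus good parameters exist. Since (C2) is decidable for given parameters, a search finds them.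

\emph{Step 4 for (b).} Take $r_\sigma=a_\sigma x+a'_\sigma y$ and $\tilde r_K=\tilde a_Kx+\tilde a'_Ky$ with all coefficients in $\mathbb N$. Then \eqref{eq:sign} gives (C3$'$). For (C2$'$) we make $\nu\circ\theta$ close to $\nu$. Let $\delta=g'-g$ with $g<_Hg'$ in $E$; there are finitely many such $\delta$, and $\nu(\delta)>0$. Write $\delta=u+v+\sum_{K\in T^+}n_Kw_K$ with $u\in F\cap H_k$ and $v\in V$, and $dv=\sum_\sigma n_\sigma v_\sigma$. Then $\nu(v)=\sum_\sigma n_\sigma\nu(v_\sigma)/d$ and $\nu(\theta v)=\sum_\sigma n_\sigma\nu(t_\sigma)$, so
\[
\nu(\theta\delta)-\nu(\delta)=\sum_\sigma n_\sigma\Bigl(\nu(t_\sigma)-\frac{\nu(v_\sigma)}d\Bigr)+\sum_{K\in T^+}n_K\bigl(\nu(\theta w_K)-\nu(w_K)\bigr),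
\]
where the integers $n_\sigma,n_K$ depend on $\delta$ and not on the parameters. The differences in parentheses are
\begin{align*}
\nu(t_\sigma)-\frac{\nu(v_\sigma)}d&=\tau\Bigl[\nu(r_\sigma)-\Bigl(\frac{\tau\nu(v_\sigma)}d-M\nu\Bigl(\sum_{i\le N}\sigma_iz_i\Bigr)\Bigr)\Bigr],\\
\nu(\theta w_K)-\nu(w_K)&=\nu(\tilde r_K)-\bigl(\nu(w_K)-\nu(h_{K-\ell})\bigr).
\end{align*}
Each involves its own pair of parameters and a fixed real target. By Lemma~\ref{lem:dense} all of them can be made as small as we like, and then $\nu(\theta\delta)>0$ for each of the finitely many $\delta$. Since (C2$'$) is decidable for given parameters, a search finds them.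
\end{proof}

\section{The construction}\label{sec:construction}

We describe an \emph{unordered version}, for Theorem~\ref{thm:C}, and an \emph{ordered version}, for Theorem~\ref{thm:A}. They differ only in the requirements and in the part of Proposition~\ref{prop:collapse} that is applied.

\subsection*{Blocks}
The group $G$ will contain a computable sequence $b_0,b_1,\dots$, and the $n$-th requirement reads the signs of $b_0,\dots,b_{N_n}$ and owns one witness for each sign vector. Let
\[
N_0=1,\qquad \ell_n=2^{N_n+1},\qquad L_n=\{N_n+1,\dots,N_n+\ell_n\},\qquad N_{n+1}=N_n+\ell_n+1 .
\]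
The sets $L_n$ are the \emph{blocks}. Let $\Sigma_n=\{\pm1\}^{\{0,\dots,N_n\}}$, and fix uniformly computable bijections $\iota_n\colon\Sigma_n\to L_n$. The indices in no block are $0,N_0,N_1,\dots$, so exactly $n+2$ indices $\le N_n$ are in no block.

\subsection*{Requirements}
In the unordered version, requirement $n$ consists of the number $e_n=n$. In the ordered version, a requirement must also name a pair $x,y$, and it does so by coefficients with respect to the $b_i$. Fix a computable list $(\alpha_n,\beta_n,e_n)_{n\in\omega}$ in which every triple of two finitely supported integer sequences and a natural number occurs infinitely often. Requirement $n$ is \emph{proper} if $\alpha_n$ and $\beta_n$ are supported in $\{0,\dots,N_n\}$. Since $N_n\to\infty$, every triple is the triple of some proper requirement.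

\subsection*{Data at stage $s$}
We have a finite initial segment $G_s$ of $\omega$, an injection $\pi_s\colon G_s\to H$, elements $b_0,\dots,b_s\in G_s$, and a finite set $\mathrm{Act}_s$ of requirements that have acted. An index $i$ is \emph{dead} at stage $s$ if $i\in L_n$ for some $n\in\mathrm{Act}_s$, and \emph{live} otherwise. Let $k_s(i)$ be the number of live indices $j\le i$, minus one. Indices in no block are always live, so
\begin{equation}\label{eq:k}
k_s(N_n)\ge n+1\qquad\text{for all }s,n .
\end{equation}
We maintain the following \emph{invariant}: for all $i\le s$,
\begin{equation}\label{eq:inv}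
\operatorname{lev}\pi_s(b_i)\le k_s(i),\quad\text{with equality if $i$ is live at stage $s$.}
\end{equation}
The function $k_s$ starts with $k_s(0)=0$ and grows by one at each live index. So for $i\le s$ the live indices $j\le i$ give elements $\pi_s(b_j)$ of levels $0,\dots,k_s(i)$, and
\begin{equation}\label{eq:span}
\text{every element of $H_{k_s(i)}$ is a rational combination of $\pi_s(b_0),\dots,\pi_s(b_i)$.}
\end{equation}
For example, $L_0=\{2,3,4,5\}$ and $N_1=6$, and the values of $k_s(i)$ before any action and after the action of requirement $0$ alone are
\[
\begin{array}{l|cc|cccc|c|ccc}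
i&0&1&2&3&4&5&6&7&8&\cdots\\\hline
\mathrm{Act}_s=\emptyset&0&1&2&3&4&5&6&7&8&\cdots\\
\mathrm{Act}_s=\{0\}&0&1&1&1&1&1&2&3&4&\cdots
\end{array}
\]

\subsection*{Stage $0$}
Let $G_0=\{0,1\}$, $\pi_0(0)=0_H$, $\pi_0(1)=h_0$, $b_0=1$ and $\mathrm{Act}_0=\emptyset$.

\subsection*{Stage $s+1$, action}
For $n$ with $N_n+\ell_n\le s$ put $z_i=\pi_s(b_i)$ for $i\le N_n$. Consider the conditions
\begin{itemize}
\item[(E1)] $n\notin\mathrm{Act}_s$, $N_n+\ell_n\le s$, and $\varphi_{e_n}(e_n)$ converges within $s$ steps to a value in $\{0,1\}$;
\item[(E2)] $n$ is proper, and $x=\sum_{i\le N_n}\alpha_{n,i}z_i$ and $y=\sum_{i\le N_n}\beta_{n,i}z_i$ are independent with $\nu(x)>0>\nu(y)$.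
\end{itemize}
Requirement $n$ is \emph{eligible} if (E1) holds, in the unordered version, or if (E1) and (E2) hold, in the ordered version. Only finitely many $n$ satisfy $N_n+\ell_n\le s$, and for them the conditions are decidable; independence in $H$ is decided on coordinates. If no $n$ is eligible, let $\mathrm{Act}_{s+1}=\mathrm{Act}_s$ and $\pi'=\pi_s$.

Otherwise the least eligible $n$ \emph{acts}. Apply Proposition~\ref{prop:collapse}, part (a) in the unordered version and part (b) in the ordered version, with
\[
E=\pi_s[G_s],\quad N=N_n,\quad k=k_s(N_n),\quad g_\sigma=\pi_s(b_{\iota_n(\sigma)}),\quad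
\tau=\begin{cases}+1&\text{if }\varphi_{e_n}(e_n)=0,\\-1&\text{if }\varphi_{e_n}(e_n)=1,\end{cases}
\]
and with the $z_i$, $x$, $y$ above. The hypotheses hold. The $z_i$ lie in $H_k$ by \eqref{eq:inv}, hence so do $x$ and $y$; they span $H_k$ by \eqref{eq:span}; and $z_0$ has level $0$. Since $n\notin\mathrm{Act}_s$, the indices in $L_n$ are live, so $\pi_s(b_{N_n+j})$ has level $k_s(N_n+j)=k+j$ for $1\le j\le\ell_n$. Let $\mathrm{Act}_{s+1}=\mathrm{Act}_s\cup\{n\}$ and $\pi'=\theta\circ\pi_s$. By (C2) or (C2$'$), $\pi'$ is injective.

\subsection*{Stage $s+1$, extension}
The index $s+1$ is live at stage $s+1$, because $n\in\mathrm{Act}_{s+1}$ implies $N_n+\ell_n\le s$. Let $k^*=k_{s+1}(s+1)$. Extend $\pi'$ to an injection $\pi_{s+1}$, using the least unused numbers as new elements of the domain, so that the range contains $h_{k^*}$, the first $s+1$ elements of the domain of $H$, and $\pi'(a)+\pi'(b)$ for all $a,b\in G_s$. Let $b_{s+1}=\pi_{s+1}^{-1}(h_{k^*})$.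

\begin{lemma}\label{lem:inv}
The invariant \eqref{eq:inv} holds at every stage.
\end{lemma}

\begin{proof}
It holds at stage $0$, and at stage $s+1$ it holds for $i=s+1$ by the choice of $b_{s+1}$. Let $i\le s$. If no requirement acts, nothing changes for $i$. Suppose $n$ acts, and write $k=k_s(N_n)$, $\ell=\ell_n$.

If $i\le N_n$, then $k_{s+1}(i)=k_s(i)$, the status of $i$ is unchanged, and $\pi_s(b_i)\in H_k$ is fixed by $\theta$.

If $i\in L_n$, then $i$ becomes dead and $k_{s+1}(i)=k$. Since $\pi_s(b_i)\in H_{k+\ell}$, its image under $\theta$ is in $H_k$.

If $i>N_n+\ell$, let $K=k_s(i)$. The status of $i$ is unchanged, $k_{s+1}(i)=K-\ell$, and $K>k+\ell$ because the index $N_{n+1}\le i$ is live. If $\pi_s(b_i)$ has level at most $k+\ell$, its image is in $H_k\subseteq H_{K-\ell}$. Otherwise its level drops by exactly $\ell$, to a value at most $K-\ell$. If $i$ is live, the level was $K$, so the new level is $K-\ell$.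
\end{proof}

\subsection*{The limit group}
All revisions are made by homomorphisms defined on the subgroup generated by $\pi_s[G_s]$. Therefore relations persist:
\begin{itemize}
\item[(R)] if $\sum_jm_j\pi_s(a_j)=0$ with $m_j\in\mathbb Z$ and $a_j\in G_s$, then $\sum_jm_j\pi_t(a_j)=0$ for all $t\ge s$.
\end{itemize}

\begin{lemma}\label{lem:limit}
In both versions the following hold.
\begin{itemize}
\item[(i)] The union of the $G_s$ is $\omega$, the limit $\pi(a)=\lim_s\pi_s(a)$ exists for each $a\in\omega$, and $\pi\colon\omega\to H$ is a bijection.
\item[(ii)] The group $G$ with domain $\omega$ that makes $\pi$ an isomorphism is computable, its zero is the number $0$, and the sequence $(b_i)$ is computable.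
\item[(iii)] If $\sum_jm_j\pi_s(a_j)=0$ at some stage $s$, then $\sum_jm_ja_j=0$ in $G$.
\item[(iv)] Every $g\in G$ has a positive multiple in the subgroup generated by the $b_i$.
\end{itemize}
In the ordered version, the order on $G$ given by $a\le_Gb\iff\pi(a)\le_H\pi(b)$ is computable.
\end{lemma}

\begin{proof}
(i) The range of $\pi_{s+1}$ has at least $s+1$ elements, so the initial segments $G_s$ exhaust $\omega$. We use one observation twice: by (C1) and \eqref{eq:k}, an action of a requirement $n\ge K$ does not move an element whose current value is in $H_K$, since $H_K\subseteq H_{k_s(N_n)}$. Let $\pi_s(a)\in H_K$. Levels never increase, so $\pi_t(a)\in H_K$ for $t\ge s$. Only the requirements $n<K$ can move $a$, and each acts at most once, so the limit exists. If $a\ne b$, then $\pi(a)=\pi_t(a)\ne\pi_t(b)=\pi(b)$ for large $t$. Finally let $h\in H_K$. Choose $s$ so large that no $n<K$ acts after stage $s$ and $h$ is among the first $s+1$ elements of the domain of $H$. Then $h=\pi_{s+1}(a)$ for some $a$, and $a$ is never moved again, so $\pi(a)=h$.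

(iii) By (R) the relation holds at all later stages, hence for $\pi$, and $\pi$ is an isomorphism.

(ii) Given $a,b$, find $s$ with $a,b\in G_s$. The extension step provides $c\in G_{s+1}$ with $\pi_{s+1}(c)=\pi_{s+1}(a)+\pi_{s+1}(b)$, and $c=a+b$ in $G$ by (iii). So the operation is computable. Also $\pi_0(0)=0_H$, so the number $0$ is the zero of $G$ by (iii). The element $b_s$ is defined at stage $s$ and never redefined.

(iv) Let $\pi(g)\in H_n$, and choose $t\ge N_n$ such that $\pi_t$ agrees with $\pi$ on $b_0,\dots,b_{N_n}$. By \eqref{eq:k} and \eqref{eq:span}, $\pi(g)$ is a rational combination of $\pi(b_0),\dots,\pi(b_{N_n})$. Clear denominators.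

In the ordered version, (C2$'$) shows that for $a,b\in G_s$ the $\le_H$-relation between $\pi_t(a)$ and $\pi_t(b)$ is the same for all $t\ge s$. So $a\le_Gb$ is decided by comparing $\pi_s(a)$ and $\pi_s(b)$ at the first stage $s$ with $a,b\in G_s$.
\end{proof}

\begin{remark}
The indices $N_n$ between the blocks are there for \eqref{eq:k}, which makes each element immune to all but finitely many requirements. Infinite rank is used in the extension step, where a new basis element $h_{k^*}$ must exist. No requirement has to act twice: an action of a smaller requirement may change all values that $n$ worked with, but by (R) it keeps the relations that $n$ created.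
\end{remark}

\section{Reading a $\mathrm{DNC}_2$ function from an order}\label{sec:decode}

Let $G$ be the group of Lemma~\ref{lem:limit}, in either version, and let $P$ be an order on $G$. For $n\in\omega$ define $\sigma^{P,n}\in\Sigma_n$ by $\sigma^{P,n}_i=+1$ if $b_i\in P$ and $\sigma^{P,n}_i=-1$ otherwise, so that $\sigma^{P,n}_ib_i\in P$ for all $i\le N_n$. Define
\[
\gamma_P(n)=\begin{cases}1&\text{if }b_l\in P,\text{ where }l=\iota_n(\sigma^{P,n}),\\0&\text{otherwise.}\end{cases}
\]
Then $\gamma_P\le_TP$. In the ordered version let $\hat x_n=\sum_i\alpha_{n,i}b_i$ and $\hat y_n=\sum_i\beta_{n,i}b_i$, computed in $G$.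

\begin{lemma}\label{lem:decode}
Suppose that requirement $n$ acts and, in the ordered version, that $\hat x_n,\hat y_n\in P$. Then $\gamma_P(n)\ne\varphi_{e_n}(e_n)$.
\end{lemma}

\begin{proof}
Let $n$ act at stage $s+1$, and let $\sigma=\sigma^{P,n}$ and $l=\iota_n(\sigma)$. We have $\theta(g_\sigma)=\pi_{s+1}(b_l)$, and $z_i=\theta(z_i)=\pi_{s+1}(b_i)$ for $i\le N_n$. In the ordered version $x$ and $y$ are the combinations of the $z_i$ with integer coefficients $\alpha_{n,i}$ and $\beta_{n,i}$. So (C3$'$) is an integer relation among $\pi_{s+1}(b_l),\pi_{s+1}(b_0),\dots,\pi_{s+1}(b_{N_n})$, and Lemma~\ref{lem:limit}(iii) gives in $G$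
\[
D\tau b_l=\sum_{i\le N_n}m_i\sigma_ib_i+a\hat x_n+a'\hat y_n,\qquad D\ge1,\quad m_i,a,a'\ge0 .
\]
In the unordered version (C3) gives the same relation without the last two terms. It does not matter whether the values at stage $s$ were final. The right side is in $P$, so $\tau b_l\in P$ by (P1). Moreover $b_l$ is not the zero of $G$: the index $l$ was live at stage $s$, so $\pi_s(b_l)\ne0_H=\pi_s(0)$ and $b_l$ is not the number $0$.

If $\varphi_{e_n}(e_n)=0$, then $\tau=+1$, so $b_l\in P$ and $\gamma_P(n)=1$. If $\varphi_{e_n}(e_n)=1$, then $\tau=-1$, so $-b_l\in P\setminus\{0\}$, hence $b_l\notin P$ and $\gamma_P(n)=0$.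
\end{proof}

We also note when a requirement acts. Suppose there is a stage $s_0$ such that $n$ is eligible at every stage $s+1>s_0$ with $n\notin\mathrm{Act}_s$. At each such stage some requirement $m\le n$ acts, and each requirement acts at most once. So $n$ acts.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Run the unordered version. By Lemma~\ref{lem:limit}, $G$ is a computable copy of $H$. Let $P$ be any order on $G$. If $\varphi_n(n)\downarrow\in\{0,1\}$, then (E1) holds at all large stages until $n$ acts, so $n$ acts, and $\gamma_P(n)\ne\varphi_n(n)$ by Lemma~\ref{lem:decode}. If $\varphi_n(n)$ converges to another value, it differs from $\gamma_P(n)\in\{0,1\}$. So $\gamma_P\le_TP$ is $\mathrm{DNC}_2$.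
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Run the ordered version. By Lemma~\ref{lem:limit}, $G$ is a computable copy of $H$ and $\le_G$ is a computable order; let $P_G$ be its cone. Let $P\ne\pm P_G$ be an order on $G$.

By (P2), $P\not\subseteq -P_G$ and $P\not\subseteq P_G$. So there are $\hat x,\hat y\in P$ with $\hat x>_G0>_G\hat y$. By Lemma~\ref{lem:limit}(iv) we may replace them by positive multiples and assume $\hat x=\sum_i\alpha_ib_i$ and $\hat y=\sum_i\beta_ib_i$ with finitely supported integer sequences $\alpha,\beta$. The elements $\hat x,\hat y$ are independent. Indeed, let $m\hat x+m'\hat y=0$ be a nontrivial relation. Since $\hat x,\hat y\ne0$, both $m$ and $m'$ are nonzero; since $\hat x,\hat y$ have opposite $\le_G$-signs, $m$ and $m'$ have the same sign, and we may take both positive. Then $m\hat x=-m'\hat y\in P\cap-P=\{0\}$, which contradicts $\hat x\ne0$.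

For $e\in\omega$ let $n(e)$ be the least proper $n$ with $(\alpha_n,\beta_n,e_n)=(\alpha,\beta,e)$, and let $f(e)=\gamma_P(n(e))$. The function $e\mapsto n(e)$ is computable, so $f\le_TP$. Suppose $\varphi_e(e)\downarrow\in\{0,1\}$, the only case that needs an argument, and let $n=n(e)$. Then $\hat x_n=\hat x$ and $\hat y_n=\hat y$ lie in $P$. For all large $s$ the map $\pi_s$ agrees with $\pi$ on $b_0,\dots,b_{N_n}$, so the elements $x,y$ of (E2) are $\pi(\hat x)$ and $\pi(\hat y)$. They are independent, and $\nu(\pi\hat x)>0>\nu(\pi\hat y)$ by the definition of $\le_G$. Hence $n$ is eligible at all large stages until it acts, so it acts, and $f(e)\ne\varphi_e(e)$ by Lemma~\ref{lem:decode}. Thus $f$ is $\mathrm{DNC}_2$ and $P$ has PA degree.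
\end{proof}

\section{Every PA degree is the degree of an order}\label{sec:B}

Let $G$ be a computable torsion-free group of rank at least two, and fix independent $x,y\in G$. Let $A\subseteq\omega$ have PA degree and let $f\le_TA$ be $\mathrm{DNC}_2$. We construct an order $P\equiv_TA$; this proves Theorem~\ref{thm:B}.

As in the example of $\mathbb Z^2$, we code $A$ into the ``slope'' of $x$ relative to $y$, that is, into the signs of the elements $Qx-qy$. At the same time we must give a sign to every element $z$ of $G$. The difficulty is that we cannot decide whether $z$ depends on $x$, $y$ and the elements treated before, so we do not know how a sign for $z$ restricts the slope. We show that among four explicit $\Pi^0_1$ statements, each saying that a certain sign leaves a certain interval of slopes available, one is always true; Lemma~\ref{lem:choice} then selects it.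

\subsection*{Slopes}
Since $G$ is torsion-free, it embeds in the rational vector space $\mathbb Q\otimes G$. Call a finite nonempty set $S\subseteq G\setminus\{0\}$ \emph{consistent} if there are no $m_s\in\mathbb N$, not all zero, with $\sum_{s\in S}m_ss=0$. This is a $\Pi^0_1$ statement, uniformly in $S$. Let $W$ be a finite-dimensional subspace of $\mathbb Q\otimes G$ containing $S$, $x$ and $y$. After a choice of basis, $W=\mathbb Q^n$ and the $\mathbb Q$-linear maps $\lambda\colon W\to\mathbb R$ are the maps $w\mapsto\langle u,w\rangle$ with $u\in\mathbb R^n$. Let $\Lambda(S)$ be the set of those $\lambda$ that are positive on $S$. The next lemma is Gordan's theorem over $\mathbb Q$.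

\begin{lemma}\label{lem:gordan}
$S$ is consistent if and only if $\Lambda(S)\ne\emptyset$.
\end{lemma}

\begin{proof}
If $\lambda\in\Lambda(S)$, then $\lambda$ is positive on every nontrivial combination $\sum_sm_ss$ with $m_s\in\mathbb N$, so $S$ is consistent. Conversely, let $u$ be the point of the convex hull of $S$ in $\mathbb R^n$ nearest to $0$. For $s\in S$ and $t\in[0,1]$ we have $|u+t(s-u)|^2\ge|u|^2$; letting $t\to0$ gives $\langle u,s\rangle\ge|u|^2$. So if $\Lambda(S)=\emptyset$, then $u=0$, and $\sum_{s\in S'}m_ss=0$ for some nonempty $S'\subseteq S$ and reals $m_s>0$. The solution space in $\mathbb R^{S'}$ of this linear system with rational coefficients has a basis of rational vectors, so rational solutions are dense in it, and one of them has all entries positive. Clearing denominators shows that $S$ is not consistent.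
\end{proof}

From now on $y\in S$. Let
\[
I(S)=\{\lambda(x)/\lambda(y):\lambda\in\Lambda(S)\}
\]
be the set of slopes compatible with $S$. It does not depend on $W$, because linear maps restrict to the span of $S,x,y$ and extend from it. For example $I(\{y\})=\mathbb R$. For $z=2x-y$ we get $I(\{y,z\})=(\tfrac12,\infty)$ and $I(\{y,-z\})=(-\infty,\tfrac12)$, while for $z$ independent of $x,y$ both sets are $\mathbb R$. So a choice of sign may cut an interval of slopes at an unknown point, and the best we can hope for is to keep a fixed fraction of it.

\begin{lemma}\label{lem:slopes}
Let $S\subseteq G\setminus\{0\}$ be finite with $y\in S$, and let $z\in G\setminus\{0\}$.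
\begin{itemize}
\item[(a)] $I(S)$ is an open interval, nonempty if and only if $S$ is consistent.
\item[(b)] $I(S)\setminus\bigl(I(S\cup\{z\})\cup I(S\cup\{-z\})\bigr)$ has at most one point.
\item[(c)] If $J=(a,b)\subseteq I(S)$ and $c=(a+b)/2$, then one of the halves $(a,c)$, $(c,b)$ is contained in one of the sets $I(S\cup\{z\})$, $I(S\cup\{-z\})$.
\item[(d)] For rationals $a<b$, the statement $(a,b)\subseteq I(S)$ is $\Pi^0_1$, uniformly in $a,b,S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\Lambda(S)$ is open and convex in $\mathbb R^n$. The map $\lambda\mapsto(\lambda(x),\lambda(y))$ is linear and onto $\mathbb R^2$, since $x,y$ are independent, so it sends $\Lambda(S)$ to an open convex subset of the half-plane $\{(u,v):v>0\}$. On this half-plane $(u,v)\mapsto u/v$ is continuous and open. So $I(S)$ is open and connected. The second claim is Lemma~\ref{lem:gordan}.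

(b) Take $W\ni z$, and let $r=\lambda(x)/\lambda(y)$ with $\lambda\in\Lambda(S)$. If $\lambda(z)\ne0$, then $\lambda$ is positive on $z$ or on $-z$, and $r$ is in the union. Let $\lambda(z)=0$. If $z$ is not in the rational span of $x,y$, take $\mu$ with $\mu(x)=\mu(y)=0$ and $\mu(z)=1$; for small $\varepsilon>0$ the map $\lambda+\varepsilon\mu$ is in $\Lambda(S\cup\{z\})$ and has slope $r$. If $z=px+qy$ with $p,q\in\mathbb Q$, then $0=\lambda(z)=(pr+q)\lambda(y)$, so $pr+q=0$; since $(p,q)\ne(0,0)$, this holds for at most one $r$.

(c) By (b), the two intervals $I(S\cup\{\pm z\})$ cover $J$ up to one point. So one of them, $U$, contains points of $J$ arbitrarily close to $a$; let $U'$ be the other. Suppose $(a,c)\not\subseteq U$ and let $p\in(a,c)\setminus U$. The interval $U$ contains a point below $p$ and misses $p$, so it misses $[p,b)$. Hence $U'$ contains $[p,b)$ up to one point. In particular it contains a point of $[p,c)$ and points arbitrarily close to $b$, so $(c,b)\subseteq U'$.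

(d) For rationals $a'<b'$ with common denominator $Q\ge1$, the elements $Q(x-a'y)$ and $Q(b'y-x)$ of $G$ are nonzero, and $\lambda\in\Lambda(S)$ is positive on both exactly when its slope is in $(a',b')$. By Lemma~\ref{lem:gordan}, $I(S)$ meets $(a',b')$ if and only if $S\cup\{Q(x-a'y),Q(b'y-x)\}$ is consistent. An interval contains $(a,b)$ if and only if it is dense in $(a,b)$. So $(a,b)\subseteq I(S)$ holds if and only if this set is consistent for all rationals $a<a'<b'<b$, which is a $\Pi^0_1$ statement.
\end{proof}

\subsection*{Construction of the order}
List $G\setminus\{0\}$ computably and without repetition as $z_0,z_1,\dots$. We define, computably in $A$, finite sets $S_k\ni y$ and nonempty open intervals $J_k\subseteq I(S_k)$ with rational endpoints. Let $S_0=\{y\}$ and $J_0=(0,1)$. Given $S_k$ and $J_k$, we halve the interval twice. The first halving codes a bit of $A$: let $J'_k$ be the open lower half of $J_k$ if $A(k)=0$ and the open upper half if $A(k)=1$. The second halving makes room for a sign of $z_k$. Consider the four statements $J\subseteq I(S_k\cup\{\rho z_k\})$, where $J$ is an open half of $J'_k$ and $\rho=\pm1$. They are $\Pi^0_1$ by Lemma~\ref{lem:slopes}(d),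 and one of them is true by Lemma~\ref{lem:slopes}(c). By Lemma~\ref{lem:choice}, $f$ computes a true one, with half $J_{k+1}$ and sign $\rho_k$. Let $S_{k+1}=S_k\cup\{\rho_kz_k\}$. Finally let
\[
P=\{0\}\cup\{\rho_kz_k:k\in\omega\}.
\]

\emph{$P$ is a cone and $P\le_TA$.} Each $S_k$ is consistent by Lemma~\ref{lem:slopes}(a), since $I(S_k)\supseteq J_k\ne\emptyset$. Every finite subset of $P\setminus\{0\}$ lies in some $S_k$, so no nontrivial combination of its elements with coefficients in $\mathbb N$ vanishes. For $z=z_k$, one of $\pm z$ is in $P$, and not both, since $z+(-z)=0$. If $g,h\in P\setminus\{0\}$, then $g+h\ne0$, and $-(g+h)\notin P$ because $g+h+(-(g+h))=0$; so $g+h\in P$. Thus $P$ is a cone. Also $z_k\in P$ if and only if $\rho_k=+1$, so $P\le_TA$.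

\emph{$A\le_TP$.} Let $J$ be one of the intervals $J_k,J'_k$, and let $c=q/Q$ be rational with $Q\ge1$. We claim that if $c$ is below all points of $J$, then $Qx-qy\in P$. Otherwise $-(Qx-qy)\in P\setminus\{0\}$, so this element is in $S_m$ for all large $m$, and then every $\lambda\in\Lambda(S_m)$ has slope less than $c$. But for $m>k$ the nonempty interval $J_m$ is contained in $J\cap I(S_m)$, and its points exceed $c$, a contradiction. If $c$ is above all points of $J$, the same argument with the inequalities reversed gives $-(Qx-qy)\in P$, and so $Qx-qy\notin P$ because $Qx-qy\ne0$.

Now $P$ recovers the intervals by recursion, starting from $J_0=(0,1)$. Given $J_k$, let $q/Q$ be its midpoint. It is below all points of the upper half and above all points of the lower half. By the claim, applied to $J'_k$, we have $Qx-qy\in P$ if and only if $J'_k$ is the upper half, that is, if and only if $A(k)=1$. This gives $A(k)$ and $J'_k$. The same test with the midpoint of $J'_k$, by the claim applied to $J_{k+1}$, gives $J_{k+1}$. So $A\le_TP$, and $P\equiv_TA$. This completes the proof of Theorem~\ref{thm:B}. The rank hypothesis was used only to obtain $x$ and $y$, and it cannot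 be dropped, since the spectrum in rank one is $\{\mathbf 0\}$.

\begin{thebibliography}{1}

\bibitem{orders}
\emph{Degrees of orders on torsion-free abelian groups},
\texttt{http://palmer.wellesley.edu/\textasciitilde{}klange/Research/orders.pdf}.

\end{thebibliography}
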